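
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}

\title{On-line clique covering of $K_{2,2}$-free graphs\\ with quadratically many cliques}


\begin{abstract}
The vertices of a graph $G$ with no induced $K_{2,2}$ arrive one at a time, and each must be placed, immediately and irrevocably, in a class so that all classes remain cliques. Let $v(G)$ be the least number of cliques that partition the vertex set. We give an on-line algorithm that uses at most $\frac12(3n^2-3n+2)$ cliques, where $n=v(G)$. This answers affirmatively the question whether a competitive function better than exponential exists; by a known lower bound, quadratic growth is the correct order. The idea is to run a short off-line argument relative to a clique of the complement that need not be maximum, and to enlarge this clique whenever the argument breaks down. The method extends to graphs with no induced complete multipartite graph $K_{2,2,\dots,2}$, where it gives a polynomial competitive function.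
\end{abstract}

\section{The question and the results}

All graphs are finite and simple. A graph is \emph{$F$-free} if it has no induced subgraph isomorphic to $F$. A \emph{clique covering} of $G$ is a partition of its vertex set into cliques, and $v(G)$ is the minimum number of cliques in a clique covering; equivalently, $v(G)$ is the chromatic number of the complement $\overline G$.

In the \emph{on-line} version the vertices of $G$ are presented one at a time. When a vertex arrives, its adjacencies to the earlier vertices are revealed, and the algorithm must at once put it into a class, old or new, so that every class is a clique. No vertex is ever moved. Our algorithms are deterministic and receive no advance information about $G$: neither $v(G)$ nor the number of vertices. For an on-line algorithm $\mathcal A$, let $v_{\mathcal A}(G)$ be the maximum, over all presentation orders of $G$, of the number of cliques that $\mathcal A$ uses. A function $f$ is a \emph{competitive function} of $\mathcal A$ on a class of graphs if $v_{\mathcal A}(G)\le f(v(G))$ for every $G$ in the class.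

For $K_{2,2}$-free graphs, two facts are known. An algorithm of Gy\'arf\'as and Lehel has the competitive function $f(n)=2^n-1$. On the other hand, for every on-line algorithm $\mathcal A$ there are $K_{2,2}$-free graphs $G$, with $v(G)$ arbitrarily large, such that
\begin{equation}\label{eq:lower}
v_{\mathcal A}(G)\ \ge\ \left\lfloor \frac{v(G)\,(v(G)+4)}4\right\rfloor .
\end{equation}
Between a quadratic lower bound and an exponential upper bound, it is natural to ask, as is done in \cite{source}, whether there is an algorithm with a competitive function better than exponential, which we read as a competitive function of the form $2^{o(n)}$. There is, and its growth is that of the lower bound.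

Let $\alpha(G)$ and $\omega(G)$ denote the independence number and the clique number. A clique contains at most one vertex of an independent set, so $\alpha(G)\le v(G)$. Our bound is in terms of $\alpha$.

\begin{theorem}\label{thm:main}
There is an on-line clique covering algorithm $\mathcal A$ such that for every nonempty $K_{2,2}$-free graph $G$, with $\alpha=\alpha(G)$ and $n=v(G)$,
\[
v_{\mathcal A}(G)\ \le\ (\alpha-1)^2+\frac{\alpha(\alpha+1)}2=\frac{3\alpha^2-3\alpha+2}2\ \le\ \frac{3n^2-3n+2}2 .
\]
\end{theorem}

Since $\frac12(3n^2-3n+2)=2^{O(\log n)}=2^{o(n)}$, this answers the question.

\begin{corollary}\label{cor:order}
The optimal order of a competitive function on $K_{2,2}$-free graphs is $n^2$: the function $\frac12(3n^2-3n+2)$ is achieved, while every competitive function $f$ of every on-line algorithm satisfies $\limsup_{n\to\infty}f(n)/n^2\ge\frac14$.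
\end{corollary}

\begin{proof}
The first claim is Theorem~\ref{thm:main}. For the second, \eqref{eq:lower} says that $f(n)\ge\lfloor n(n+4)/4\rfloor$ for arbitrarily large $n$, and the right-hand side divided by $n^2$ tends to $\frac14$.
\end{proof}

In particular, no competitive function is $o(n^2)$. We do not determine the best leading constant; it lies between $\frac14$ and $\frac32$.

Passing to complements turns cliques into independent sets and $K_{2,2}$ into $2K_2$, two disjoint edges with no edge between them. So the task is to color $2K_2$-free graphs properly on-line, and the number of colors is to be bounded in terms of $\omega$. In this language the method gives more. Write $F+K_2$ for the disjoint union of $F$ and an edge.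

\begin{theorem}\label{thm:general}
Suppose that some on-line proper coloring algorithm uses at most $g(\omega(H))$ colors on every nonempty $F$-free graph $H$, where $g\ge0$ is nondecreasing. Then some on-line proper coloring algorithm uses at most
\[
(\omega-1)^2g(\omega)+\frac{\omega(\omega+1)}2,\qquad \omega=\omega(H),
\]
colors on every nonempty $(F+K_2)$-free graph $H$.
\end{theorem}

The condition $g\ge0$ only excludes meaningless bounds: if $F$ has at least two vertices, then the one-vertex graph is $F$-free, so $g(1)\ge1$ and the condition holds automatically.

With $F=K_2$ and $g=1$ the theorem gives Theorem~\ref{thm:main}. Iterating it handles $K_{p\times2}$, the complete $p$-partite graph with all parts of size $2$; thus $K_{2\times2}=K_{2,2}$.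

\begin{corollary}\label{cor:multi}
Let $p\ge2$. On $K_{p\times2}$-free graphs there is an on-line clique covering algorithm with the polynomial competitive function $\frac32n^{2p-2}$.
\end{corollary}

\section{From the off-line argument to an on-line one}\label{sec:idea}

From now on $H=\overline G$ is the graph to be colored, and $\sim$ denotes adjacency in $H$. Revealing adjacencies in $G$ is the same as revealing adjacencies in $H$, a proper coloring of $H$ is a clique covering of $G$, and $\omega(H)=\alpha(G)$. Cliques of $H$ are denoted by the letter $Q$, to keep them apart from complete graphs such as $K_2$.

\subsection*{If the whole graph is known}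

For a clique $Q$ of $H$ and a vertex $v$, let
\[
M_Q(v)=\{w\in Q: w\not\sim v\}
\]
be the set of vertices of $Q$ that $v$ \emph{misses}. A vertex of $Q$ misses exactly itself.

\begin{lemma}\label{lem:offline}
Every nonempty $2K_2$-free graph $H$ with $\omega(H)=\omega$ can be properly colored with $\omega+\binom\omega2=\frac{\omega(\omega+1)}2$ colors.
\end{lemma}

\begin{proof}
Fix a maximum clique $Q$. No vertex $v$ has $M_Q(v)=\emptyset$, since otherwise $v\notin Q$ and $Q\cup\{v\}$ would be a larger clique.

For $u\in Q$, let $S_u$ be the set of vertices $v$ with $M_Q(v)=\{u\}$. If two vertices $x,y\in S_u$ were adjacent, then neither would be $u$, because all members of $S_u$ miss $u$. As $u$ is the only vertex of $Q$ in $S_u$, we would have $x,y\notin Q$, and $(Q\setminus\{u\})\cup\{x,y\}$ would be a clique of size $\omega+1$. So each $S_u$ is independent.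

Every remaining vertex $v$ misses two distinct vertices $a,b\in Q$. It lies outside $Q$. Choose such a pair and put $v$ into a class $C_{ab}$. If two vertices $y,z\in C_{ab}$ were adjacent, then $ab$ and $yz$ would be two disjoint edges with no edge between them, an induced $2K_2$. So each $C_{ab}$ is independent.
\end{proof}

The two kinds of classes are independent for different reasons: the sets $S_u$ because $Q$ is \emph{maximum}, the sets $C_{ab}$ because $H$ is \emph{$2K_2$-free}. The only obstacle to doing the same on-line is that we do not have a maximum clique. The lemma does suggest what to hope for: once $Q$ is known, each vertex is classified by its adjacency to $Q$ alone, and the number of classes is quadratic.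

\subsection*{The smallest case: $\omega(H)=2$}

Let $H$ be $2K_2$-free and triangle-free, with at least one edge. Give the first vertex color $1$, and keep giving color $1$ as long as no edge has appeared. At some moment a vertex $b$ arrives that is adjacent to an earlier vertex; choose such a vertex $a$. Now $Q=\{a,b\}$ is a clique. Give $b$ a new color $2$. From here on, an arriving vertex $v$ is of one of three types.
\begin{itemize}
\item It misses both $a$ and $b$. Such vertices form an independent set, since two adjacent ones would form an induced $2K_2$ with $ab$. They all get color $3$.
\item It is adjacent to $a$ and misses $b$. Two adjacent vertices of this type would form a triangle with $a$, so they are independent. They, like $b$ itself, are neighbors of $a$ and can share color $2$.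
\item It is adjacent to $b$ and misses $a$. By the same argument with $a$ and $b$ exchanged, these vertices can share one color, and we use color $4$.
\end{itemize}
Adjacency to both $a$ and $b$ is excluded. Four colors suffice, which is the value of $\frac12(3\alpha^2-3\alpha+2)$ at $\alpha=2$. All four can occur: let $a\sim b\sim y$ with $a\not\sim y$, let $z$ be isolated, and present $a,b,y,z$.

Color $1$ was spent before a clique of size $2$ was known. In general we proceed in phases, each with its own clique. A phase ends when the off-line argument fails for its clique: either a new vertex misses nothing, or independence fails in some $S_u$. Both failures reveal a larger clique, with which the next phase begins.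

\subsection*{What can be kept when the clique grows}

If at each new clique we discarded all old colors, then a phase with a clique of size $k$ would cost up to $\frac{k(k+1)}2$ colors. Over phases $1,\dots,m$ this adds up to $\frac{m(m+1)(m+2)}6$, which is polynomial but cubic. To reach a quadratic bound we look at which classes survive a change of the clique.

The classes $C_{ab}$ survive. Their independence depends only on the edge $ab$ and on $2K_2$-freeness, not on the rest of the clique. So we index their colors by edges and never discard them. Since the clique changes little from one phase to the next, few new edges appear.

The classes $S_u$ need not survive, even if $u$ stays in the clique. Their independence rests on the exchange of $u$ for two vertices $x,y$ that are adjacent to all the rest of the \emph{current} clique. A vertex $x$ that was placed in $S_u$ in an earlier phase may miss vertices that have joined the clique since. For an example, take vertices $a,b,x,w,v$, presented in this order, such that $a$ is adjacent to all the others and $b\sim w\sim v\sim x$ are the only other adjacencies. This graph is $2K_2$-free: an induced $2K_2$ would have to avoid $a$, but $b,w,v,x$ induce a path. Starting from the clique $\{a,b\}$, the vertex $x$ misses only $b$ and enters $S_b$. Then $w$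 enlarges the clique to $\{a,b,w\}$. Now $v$ misses only $b$, and $v\sim x$, but the exchange produces $\{a,w,x,v\}$, which is not a clique because $w\not\sim x$. So the colors of the classes $S_u$ will be renewed in each phase. There are only $k$ of them in phase $k$, and this we can afford.

\section{The algorithm}\label{sec:alg}

The algorithm maintains a clique $Q$ of the part of $H$ presented so far. \emph{Phase $k$} is the period during which $|Q|=k$. The clique does not change within phase $k$, and it is denoted $Q_k$. (That $Q$ is indeed always a clique, and grows by exactly one vertex at each change, is shown in Lemma~\ref{lem:clique}.) The following colors are used, all distinct: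
\begin{itemize}
\item \emph{single colors} $s(k,u)$, one for each phase $k$ and each $u\in Q_k$;
\item \emph{edge colors} $c_e$, one for each edge $e$ of $H$ contained in some $Q_k$.
\end{itemize}
The first vertex $v$ gets color $s(1,v)$, and $Q_1=\{v\}$. When a later vertex $v$ arrives in phase $k$, let $M=M_{Q_k}(v)$ be the set of vertices of $Q_k$ that it misses, and proceed by cases. Choices are made by a fixed rule, say in favor of the vertices presented earliest.
\begin{enumerate}
\item If $|M|\ge2$, choose distinct $a,b\in M$ and give $v$ the color $c_{ab}$. (As $Q_k$ is a clique, $ab$ is an edge.)
\item If $M=\{u\}$ and no vertex of color $s(k,u)$ is adjacent to $v$, give $v$ the color $s(k,u)$.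
\item If $M=\{u\}$ and some vertex $x$ of color $s(k,u)$ is adjacent to $v$, set $Q_{k+1}=(Q_k\setminus\{u\})\cup\{x,v\}$ and give $v$ the new color $s(k+1,v)$.
\item If $M=\emptyset$, set $Q_{k+1}=Q_k\cup\{v\}$ and give $v$ the new color $s(k+1,v)$.
\end{enumerate}
In Cases 3 and 4, phase $k+1$ begins.

Cases 1 and 2 follow the off-line coloring. Cases 3 and 4 are the two places where Lemma~\ref{lem:offline} used that the clique is maximum; instead of a contradiction we now obtain an improvement. The algorithm never computes a maximum clique, and each step takes time polynomial in the number of vertices presented, since it inspects only the adjacencies of $v$ to $Q_k$ and to one color class.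

A vertex of $Q_k$ need not have a single color of phase $k$, since it may have been colored in an earlier phase. This does no harm. What matters is the following description of the single colors.

\begin{lemma}\label{lem:clique}
Every vertex of color $s(k,u)$ other than $u$ was colored by Case 2 in phase $k$; in particular it lies outside $Q_k$, and among the vertices of $Q_k$ it misses exactly $u$. Moreover, $Q$ is always a clique, of size $k$ in phase $k$.
\end{lemma}

\begin{proof}
The color $s(k,u)$ is assigned in only two ways: to $u$ itself, if $u$ is the vertex whose arrival begins phase $k$, and by Case 2 during phase $k$ to a vertex $v$ with $M=\{u\}$. All vertices of $Q_k$ were presented by the time phase $k$ began, so a vertex colored by Case 2 in phase $k$, which arrives later, lies outside $Q_k$. This proves the first statement.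

For the second, use induction on $k$. The set $Q_1$ is a clique of size $1$. Suppose that $Q_k$ is a clique of size $k$. If phase $k$ ends by Case 4, then $v$ is adjacent to all of $Q_k$, and $Q_{k+1}$ is a clique of size $k+1$. Suppose it ends by Case 3. Then $x\ne u$, because $x\sim v$ while $u\not\sim v$. By the first statement, $x\notin Q_k$ and $x$ is adjacent to every vertex of $Q_k\setminus\{u\}$. So is $v$, since $M=\{u\}$, and $x\sim v$. Hence $Q_{k+1}$ is a clique of size $(k-1)+2=k+1$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\begin{lemma}\label{lem:single}
For every graph $H$, no two vertices with the same single color are adjacent.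
\end{lemma}

\begin{proof}
A color given to the first vertex, or in Case 3 or 4, has not been used before. Every other use of a single color is by Case 2, which checks that no earlier vertex of that color is adjacent to the new one.
\end{proof}

\begin{lemma}\label{lem:edge}
For every graph $H$, each vertex assigned to an edge $ab$ by Case 1 is distinct from, and nonadjacent to, both $a$ and $b$. If $H$ is $2K_2$-free, then no two vertices of color $c_{ab}$ are adjacent.
\end{lemma}

\begin{proof}
When a vertex is assigned to $ab$, both $a$ and $b$ belong to the current clique, so they arrived earlier, and by the rule of Case 1 the vertex misses both. Now suppose that two adjacent vertices $y,z$ have color $c_{ab}$. Then $a,b,y,z$ are distinct, and the only edges among them are $ab$ and $yz$. This is an induced $2K_2$ in $H$.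
\end{proof}

These two lemmas show that the coloring is proper when $H$ is $2K_2$-free. The hypothesis on $H$ enters only in the second part of Lemma~\ref{lem:edge}, and there it is needed: if an edge $ab$ is presented first and then any graph with no edges to $a$ and $b$, every vertex of that graph receives the color $c_{ab}$.

\begin{lemma}\label{lem:count}
Let $m$ be the final size of $Q$. For every nonempty graph $H$, at most $\frac{m(m+1)}2$ single colors are used, and Case 1 assigns vertices to at most $(m-1)^2$ different edges.
\end{lemma}

\begin{proof}
In phase $k$ there are $k$ single colors, one for each vertex of $Q_k$; so there are at most $\sum_{k=1}^mk=\frac{m(m+1)}2$ in total.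

Case 1 assigns vertices only to edges inside $Q_1,\dots,Q_m$. The clique $Q_1$ has no edges. We count the edges inside $Q_{k+1}$ that are not inside $Q_k$. After Case 4, these are the $k$ edges from $v$ to $Q_k$. After Case 3, they are the edges of $Q_{k+1}$ that meet $\{x,v\}$: the $2(k-1)$ edges from $x$ and $v$ to $Q_k\setminus\{u\}$, and the edge $xv$, together $2k-1$. Since $k\le2k-1$, in either case there are at most $2k-1$. Thus the number of edges inside $Q_1,\dots,Q_m$ is at most $\sum_{k=1}^{m-1}(2k-1)=(m-1)^2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Run the algorithm on $H=\overline G$, which is $2K_2$-free, under an arbitrary presentation order. By Lemmas~\ref{lem:single} and~\ref{lem:edge} the coloring is proper, so its classes are cliques of $G$. By Lemma~\ref{lem:count} the number of colors is at most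
\[
(m-1)^2+\frac{m(m+1)}2=\frac{3m^2-3m+2}2 ,
\]
where $m$ is the final size of $Q$. This expression increases by $3m$ when the integer $m\ge1$ is replaced by $m+1$. As $Q$ is a clique of $H$ by Lemma~\ref{lem:clique}, we have $m\le\omega(H)=\alpha(G)\le v(G)$, and the theorem follows.
\end{proof}

\section{Forbidding $F+K_2$}\label{sec:general}

If $H$ is not $2K_2$-free, the vertices assigned to an edge $ab$ need not be independent. But all of them miss both $a$ and $b$, so any induced copy of $F$ among them forms an induced $F+K_2$ with $ab$. If $H$ is $(F+K_2)$-free, each edge thus receives an $F$-free graph, which the algorithm for $F$-free graphs can color.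

\begin{proof}[Proof of Theorem~\ref{thm:general}]
Let $\mathcal B$ be the given algorithm for $F$-free graphs. Run the algorithm of Section~\ref{sec:alg} on $H$ with one change: the vertices that Case 1 assigns to an edge $e$ do not all receive the color $c_e$. Instead, in their order of arrival, they are passed to a copy $\mathcal B_e$ of $\mathcal B$, started when the first such vertex arrives, which colors them from its own private palette. This is an on-line algorithm, since the adjacencies that $\mathcal B_e$ needs are known when a vertex arrives. The choice of cases and of the cliques $Q_k$ depends only on the vertices presented so far, their adjacencies and single colors, and not on the colors given in Case 1. So Lemmas~\ref{lem:clique}, \ref{lem:single} and~\ref{lem:count} and the first part of Lemma~\ref{lem:edge} remain valid; none of them assumes $2K_2$-freeness.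

Let $e=ab$ be an edge to which some vertex is assigned, and let $H_e$ be the subgraph of $H$ induced by all vertices assigned to $e$. By the first part of Lemma~\ref{lem:edge}, these vertices are distinct from $a$ and $b$ and nonadjacent to them. An induced $F$ in $H_e$, together with $\{a,b\}$, would be an induced $F+K_2$ in $H$. So $H_e$ is $F$-free. Its clique number is at most $\omega=\omega(H)$, and $g$ is nondecreasing; hence $\mathcal B_e$ colors $H_e$ properly with at most $g(\omega)$ colors. As the palettes are disjoint from one another and from the single colors, the whole coloring is proper.

By Lemma~\ref{lem:clique}, the final size $m$ of $Q$ is at most $\omega$. So by Lemma~\ref{lem:count} there are at most $(\omega-1)^2$ edges to which vertices are assigned and at most $\frac{\omega(\omega+1)}2$ single colors. As $g(\omega)\ge0$, this gives the bound.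
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:multi}]
The complement of $K_{p\times2}$ is $pK_2$, the disjoint union of $p$ edges. Put $f_1(n)=1$ and
\[
f_p(n)=(n-1)^2f_{p-1}(n)+\frac{n(n+1)}2\qquad(p\ge2).
\]
By induction on $p$, all these functions are nonnegative and nondecreasing for $n\ge1$. A nonempty $K_2$-free graph has no edges and is colored with $f_1=1$ color. Applying Theorem~\ref{thm:general} successively with $F=K_2,2K_2,\dots,(p-1)K_2$, we obtain an on-line algorithm that colors every nonempty $pK_2$-free graph $H$ with at most $f_p(\omega(H))$ colors. For $G=\overline H$ this is an on-line clique covering with at most $f_p(\alpha(G))\le f_p(v(G))$ cliques.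

It remains to verify that $f_p(n)\le\frac32n^{2p-2}$ for $p\ge2$ and $n\ge1$. For $p=2$ we have $f_2(n)=\frac12(3n^2-3n+2)\le\frac32n^2$, because $3n\ge2$. For $p\ge3$, induction gives
\begin{align*}
f_p(n)&\le\tfrac32(n-1)^2n^{2p-4}+\tfrac{n(n+1)}2\\
&=\tfrac32n^{2p-2}-\tfrac32(2n-1)n^{2p-4}+\tfrac{n(n+1)}2\ \le\ \tfrac32n^{2p-2}.
\end{align*}
The last inequality holds because $2n-1\ge1$ and $2p-4\ge2$ imply
$\frac32(2n-1)n^{2p-4}\ge\frac32n^2\ge n^2\ge\frac{n(n+1)}2$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source} \emph{On-Line Graph Coloring}, \texttt{https://iwonacieslik.staff.tcs.uj.edu.pl/Iwona-Cieslik-PhD.pdf}.
\end{thebibliography}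

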